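\title{Semiprime smash products with semisimple Hopf algebras}

\begin{abstract}
Let $H$ be a finite-dimensional semisimple Hopf algebra over a field and let $A$ be an $H$-module algebra. We prove that the smash product $A\#H$ is semiprime whenever $A$ is semiprime, with no assumption on the action; more precisely, $A\#H$ is semiprime if and only if $A$ has no nonzero nilpotent $H$-stable ideal. The proof compares the sizes of $A$-bimodules built from $A\#H$, and sizes are measured through the centralizer of $A$ in $A\#H$, which has subexponential growth. As consequences we compute the prime radical of $A\#H$, characterize cosemisimplicity by the stability of prime radicals, and bound the nilpotency index of $H$-module algebras without invariants.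
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $k$ be a field. Algebras are associative $k$-algebras with unit unless stated otherwise, ideals are two-sided unless stated otherwise, and $\otimes=\otimes_k$. Let $H$ be a finite-dimensional Hopf algebra over $k$ with comultiplication $\Delta(h)=\sum h_{(1)}\otimes h_{(2)}$, counit $\varepsilon$ and antipode $S$. An algebra $A$ is an \emph{$H$-module algebra} if it is a left $H$-module and
\[
h\cdot(ab)=\sum(h_{(1)}\cdot a)(h_{(2)}\cdot b),\qquad h\cdot 1=\varepsilon(h)1\qquad(h\in H,\ a,b\in A).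
\]
The \emph{smash product} $A\#H$ is the vector space $A\otimes H$, with elements written $a\#h$, and with multiplication
\[
(a\#h)(b\#g)=\sum a\,(h_{(1)}\cdot b)\#h_{(2)}g .
\]
A ring is \emph{semiprime} if it has no nonzero nilpotent ideal.

Two families of examples come from a finite group $G$. For the group algebra $H=kG$, with $\Delta(g)=g\otimes g$, $\varepsilon(g)=1$, $S(g)=g^{-1}$, a module algebra is an algebra on which $G$ acts by automorphisms, and $A\#H$ is the skew group ring, in which $ga=(g\cdot a)g$. This $H$ is semisimple exactly when the characteristic of $k$ does not divide $|G|$ (Maschke's theorem). The dual Hopf algebra $k^G=(kG)^*$ has a basis of orthogonal idempotents $p_g$ with $\Delta(p_g)=\sum_{xy=g}p_x\otimes p_y$ and $\varepsilon(p_g)=\delta_{g,1}$. A $k^G$-module algebra is a $G$-graded algebra $A=\bigoplus_g A_g$, with $p_g$ acting as the projection onto $A_g$, and $k^G$ is semisimple over every field.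

When is $A\#H$ semiprime? For $A=k$, with $H$ acting through $\varepsilon$, the smash product is $H$ itself, and a finite-dimensional algebra is semiprime exactly when it is semisimple. So $H$ must be semisimple, and one would guess that this is enough. For $H=kG$ and $A$ semisimple Artinian the guess is confirmed by averaging: if $\pi$ is an $A$-linear projection of an $A\#H$-module onto a submodule, then $|G|^{-1}\sum_g g^{-1}\pi g$ is an $A\#H$-linear projection onto it. A semiprime ring such as $k[x]$ has in general no projections to average, so the semiprime case needs a different mechanism.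

The action is \emph{inner} if there are linear maps $u,u^{-1}\colon H\to A$ that are inverse to each other for convolution, that is, $\sum u(h_{(1)})u^{-1}(h_{(2)})=\varepsilon(h)1=\sum u^{-1}(h_{(1)})u(h_{(2)})$, and satisfy $h\cdot a=\sum u(h_{(1)})\,a\,u^{-1}(h_{(2)})$ for all $h$ and $a$. It is known that $A\#H$ is semiprime if $H$ is semisimple, $A$ is semiprime and the action is inner. The question for actions that need not be inner comes from \cite{CP}: \emph{if $H$ is a finite-dimensional semisimple Hopf algebra and $A$ is a semiprime $H$-module algebra, is $A\#H$ semiprime?}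

The answer is yes, under a weaker hypothesis on $A$. A subspace $I\subseteq A$ is \emph{$H$-stable} if $H\cdot I\subseteq I$, and $A$ is \emph{$H$-semiprime} if it has no nonzero nilpotent $H$-stable ideal.

\begin{theorem}\label{thm:main}
Let $H$ be a finite-dimensional semisimple Hopf algebra over a field $k$ and let $A$ be an $H$-semiprime $H$-module algebra (in particular, $A$ may be any semiprime $H$-module algebra). Then $A\#H$ is semiprime.
\end{theorem}

To state the consequences we need two radicals. The \emph{prime radical} $P(T)$ of a ring $T$ is the intersection of its prime ideals. For an $H$-module algebra $A$ define $H$-stable ideals $I_\alpha$ for ordinals $\alpha$: $I_0=0$; $I_{\alpha+1}/I_\alpha$ is the sum of all nilpotent $H$-stable ideals of $A/I_\alpha$; and $I_\lambda=\bigcup_{\alpha<\lambda}I_\alpha$ for limit ordinals $\lambda$. The chain becomes constant, and its final value is the \emph{$H$-prime radical} $P_H(A)$. A finite-dimensional Hopf algebra $K$ is \emph{cosemisimple} if the dual algebra $K^*$ is semisimple. For an $H$-module $M$ the space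 of \emph{invariants} is $M^H=\{m: h\cdot m=\varepsilon(h)m \text{ for all }h\in H\}$.

\begin{theorem}\label{thm:cons}
Let $H$ and $K$ be finite-dimensional Hopf algebras over $k$.
\begin{itemize}
\item[(a)] If $H$ is semisimple and $A$ is an $H$-module algebra, then $A\#H$ is semiprime if and only if $A$ is $H$-semiprime, and $P(A\#H)=P_H(A)\#H$.
\item[(b)] If $A\#H$ is semiprime for every semiprime $H$-module algebra $A$, then $H$ is semisimple.
\item[(c)] The prime radical of every $K$-module algebra is $K$-stable if and only if $K$ is cosemisimple. If $K$ is cosemisimple, a $K$-module algebra is semiprime if and only if it is $K$-semiprime.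
\item[(d)] (Bergman--Isaacs type theorem.) If $H$ is semisimple, there is $m=m(H)$ such that every not necessarily unital $H$-module algebra $A$ with $A^H=0$ satisfies $A^m=0$.
\end{itemize}
\end{theorem}

Part (b) is the case $A=k$ discussed above and needs no further proof.

\begin{example}\label{ex:graded}
Let $k$ have characteristic $p$, let $G=\langle g\rangle$ have order $p$, let $H=k^G$, and let $A=kG$ with the grading $A_x=kx$. The $H$-stable ideals are the graded ideals. A nonzero graded ideal contains a group element, so it is $A$, and $A$ is $H$-semiprime. But $A$ is commutative and $(g-1)^p=0$, so $A$ is not semiprime and its prime radical is not $H$-stable. Thus Theorem~\ref{thm:main} covers more than semiprime algebras, and both conclusions of Theorem~\ref{thm:cons}(c) fail for $K=k^G$, whose dual $kG$ is not semisimple.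
\end{example}

Section~\ref{sec:essential} isolates the statement that carries the proof, Proposition~\ref{prop:key}, and proves it by hand for the group of order two. Sections~\ref{sec:centralizer} and~\ref{sec:key} prove it in general, Section~\ref{sec:main} deduces Theorem~\ref{thm:main}, and Sections~\ref{sec:radicals} and~\ref{sec:invariants} prove Theorem~\ref{thm:cons}.

\section{The smash product and its coaction}\label{sec:prelim}

From now on $H$ is a Hopf algebra of finite dimension $n$ with basis $e_1,\dots,e_n$, $A$ is an $H$-module algebra, and $R=A\#H$. Semisimplicity is assumed only where stated.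

We write $\sum h_{(1)}\otimes h_{(2)}\otimes h_{(3)}$ for $(\Delta\otimes\operatorname{id})\Delta(h)=(\operatorname{id}\otimes\Delta)\Delta(h)$, and so on; the counit axiom reads $\sum\varepsilon(h_{(1)})h_{(2)}=h=\sum h_{(1)}\varepsilon(h_{(2)})$. The antipode satisfies $\sum S(h_{(1)})h_{(2)}=\varepsilon(h)1=\sum h_{(1)}S(h_{(2)})$ and reverses products and coproducts: $S(hg)=S(g)S(h)$ and $\Delta(S(h))=\sum S(h_{(2)})\otimes S(h_{(1)})$. Since $H$ is finite-dimensional, $S$ is bijective by a theorem of Larson and Sweedler. Applying $S^{-1}$ to the antipode identities gives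
\begin{equation}\label{eq:Sinv}
\sum h_{(2)}S^{-1}(h_{(1)})=\varepsilon(h)1=\sum S^{-1}(h_{(2)})h_{(1)} .
\end{equation}
In $R$ we write $a$ for $a\#1$ and $h$ for $1\#h$. Then $ah=a\#h$ and $ha=\sum(h_{(1)}\cdot a)h_{(2)}$.

\begin{lemma}\label{lem:smash}
\begin{itemize}
\item[(i)] $R$ is free on $e_1,\dots,e_n$ both as a left and as a right $A$-module.
\item[(ii)] $h\cdot a=\sum h_{(1)}aS(h_{(2)})$ in $R$. Hence $E\cap A$ is an $H$-stable ideal of $A$ for every ideal $E$ of $R$.
\item[(iii)] Let $I,I'$ be $H$-stable ideals of $A$. Then $HI\subseteq I\#H$, the space $I\#H$ is an ideal of $R$ with $R/(I\#H)\cong(A/I)\#H$, and $(I\#H)(I'\#H)\subseteq II'\#H$.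
\end{itemize}
\end{lemma}

\begin{proof}
(i) The left-hand statement is the definition of $R$. For the right-hand one, the map $H\otimes A\to R$, $h\otimes a\mapsto ha$, has inverse $ah\mapsto\sum h_{(2)}\otimes S^{-1}(h_{(1)})\cdot a$: by \eqref{eq:Sinv},
\[
\sum h_{(2)}\bigl(S^{-1}(h_{(1)})\cdot a\bigr)=\sum\bigl(h_{(2)}S^{-1}(h_{(1)})\cdot a\bigr)h_{(3)}=ah,
\]
and $ha=\sum(h_{(1)}\cdot a)h_{(2)}$ is sent to $\sum h_{(3)}\otimes S^{-1}(h_{(2)})h_{(1)}\cdot a=h\otimes a$.

(ii) $\sum h_{(1)}aS(h_{(2)})=\sum(h_{(1)}\cdot a)h_{(2)}S(h_{(3)})=h\cdot a$.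

(iii) The rule for $ha$ gives $HI\subseteq IH=I\#H$, and so $IH\,I'H\subseteq II'H$. The quotient $A/I$ is an $H$-module algebra, and $A\#H\to(A/I)\#H$ is a surjective algebra map with kernel $I\#H$.
\end{proof}

For $H=kG$ the ring $R=\bigoplus_g Ag$ is $G$-graded. In general the grading is replaced by the map
\[
\rho\colon R\to R\otimes H,\qquad \rho(ah)=\sum ah_{(1)}\otimes h_{(2)},
\]
which for a group sends $r\in Ag$ to $r\otimes g$. It is an algebra map, since $\rho(ah)\rho(bg)$ and $\rho(ah\,bg)$ both equal $\sum a(h_{(1)}\cdot b)h_{(2)}g_{(1)}\otimes h_{(3)}g_{(2)}$. It is a right coaction: $(\operatorname{id}\otimes\varepsilon)\rho=\operatorname{id}$, and $(\rho\otimes\operatorname{id})\rho=(\operatorname{id}\otimes\Delta)\rho$ because both maps send $ah$ to $\sum ah_{(1)}\otimes h_{(2)}\otimes h_{(3)}$. We write $\rho(r)=\sum r_{(0)}\otimes r_{(1)}$. Note that $\rho(a)=a\otimes1$ for $a\in A$, so that $\rho(ha)=\sum h_{(1)}a\otimes h_{(2)}$.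

The dual space $H^*$ is a Hopf algebra with $(ff')(h)=\sum f(h_{(1)})f'(h_{(2)})$, unit $\varepsilon$, and $\sum f_{(1)}(h)f_{(2)}(g)=f(hg)$. The formula
\begin{equation}\label{eq:dual}
f\cdot r=\sum r_{(0)}f(r_{(1)})
\end{equation}
makes $R$ an $H^*$-module algebra: the coaction axioms give $f\cdot(f'\cdot r)=(ff')\cdot r$ and $\varepsilon\cdot r=r$, and multiplicativity of $\rho$ gives $f\cdot(rr')=\sum(f_{(1)}\cdot r)(f_{(2)}\cdot r')$. A subspace $L\subseteq R$ is a \emph{subcomodule} if $\rho(L)\subseteq L\otimes H$. Since $\rho(r)=\sum_j(e_j^*\cdot r)\otimes e_j$ for the dual basis $e_j^*$, subcomodules are the same as $H^*$-stable subspaces. In particular each $z\in R$ lies in the subcomodule $H^*\cdot z$, of dimension at most $n$. For a group, subcomodules are graded subspaces and $H^*\cdot z$ is spanned by the homogeneous components of $z$.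

\begin{lemma}\label{lem:can}
The map $\operatorname{can}\colon R\otimes_AR\to R\otimes H$, $r\otimes r'\mapsto(r\otimes1)\rho(r')$, is bijective.
\end{lemma}

\begin{proof}
It is well defined because $\rho(ar')=(a\otimes1)\rho(r')$. Its inverse is $r\otimes h\mapsto\sum rS(h_{(1)})\otimes_Ah_{(2)}$. Indeed $\operatorname{can}$ sends this element to $\sum rS(h_{(1)})h_{(2)}\otimes h_{(3)}=r\otimes h$, and $r\otimes_Aah\mapsto\sum rah_{(1)}\otimes h_{(2)}\mapsto\sum rah_{(1)}S(h_{(2)})\otimes_Ah_{(3)}=r\otimes_Aah$.
\end{proof}

For left $H$-modules $X,X'$, the space $X\otimes X'$ is an $H$-module by $h(x\otimes x')=\sum h_{(1)}x\otimes h_{(2)}x'$. The trivial module $k_\varepsilon$ is $k$ with $H$ acting through $\varepsilon$. The regular module $H$ absorbs every other factor.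

\begin{lemma}\label{lem:absorb}
For a finite-dimensional left $H$-module $X$ we have $X\otimes H\cong H^{\dim X}$.
\end{lemma}

\begin{proof}
Let $X_0\otimes H$ be the same space with $H$ acting on the second factor only; it is isomorphic to $H^{\dim X}$. The map $X_0\otimes H\to X\otimes H$, $x\otimes h\mapsto\sum h_{(1)}x\otimes h_{(2)}$, is $H$-linear because $\Delta$ is multiplicative, and by \eqref{eq:Sinv} it has the inverse $x\otimes h\mapsto\sum S^{-1}(h_{(1)})x\otimes h_{(2)}$.
\end{proof}

Finally, suppose that $H$ is semisimple. The left ideal $H_+=\ker\varepsilon$ has codimension one, so it has a complementary left ideal $kt$ with $\varepsilon(t)=1$, and $ht-\varepsilon(h)t\in kt\cap H_+=0$. Thus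
\begin{equation}\label{eq:split}
H=kt\oplus H_+,\qquad ht=\varepsilon(h)t,\qquad kt\cong k_\varepsilon,\qquad\dim H_+=n-1 .
\end{equation}
This splitting is the only consequence of semisimplicity that enters the proof of Theorem~\ref{thm:main}.

\section{Essential subbimodules and the group of order two}\label{sec:essential}

A nilpotent ideal has a large annihilator.

\begin{lemma}\label{lem:ann}
Let $N$ be an ideal of a ring $T$ with $N^2=0$. Then $E=\{r\in T:Nr=0\}$ is an ideal, and $E\cap U\ne0$ for every nonzero left ideal $U$.
\end{lemma}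

\begin{proof}
If $Nr=0$ and $s\in T$, then $Nsr\subseteq Nr=0$ and $Nrs=0$, so $E$ is an ideal. If $NU=0$, then $U\subseteq E$. Otherwise $0\ne NU\subseteq U$, and $NU\subseteq E$ because $N(NU)=0$.
\end{proof}

The hypothesis of Theorem~\ref{thm:main} concerns $A$, so largeness in $R$ has to be brought down to $A$. Regard $R$ as an $(R,A)$-bimodule; its subbimodules are the left ideals $U$ with $UA\subseteq U$. A subbimodule $E$ of a bimodule $V$ is \emph{essential} if $E\cap U\neq0$ for every nonzero subbimodule $U$ of $V$.

\begin{proposition}\label{prop:key}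
Let $H$ be semisimple and $A\ne0$. If $E$ is an essential $(R,A)$-subbimodule of $R=A\#H$, then $E\cap A\neq0$.
\end{proposition}

If $A$ is simple, Theorem~\ref{thm:main} follows at once: for an ideal $N$ of $R$ with $N^2=0$, the ideal $E$ of Lemma~\ref{lem:ann} meets $A$ in a nonzero ideal, so $1\in E$ and $N=0$.

\subsection*{The group of order two} Let $H=kG$ with $G=\{1,g\}$ and $\operatorname{char}k\ne2$, so that $R=A\oplus Ag$. The map $\sigma(a+bg)=a-bg$ is an automorphism of $R$ of order two, namely $(\operatorname{id}\otimes\chi)\rho$ for the sign character $\chi$, and it fixes $A$ pointwise. Let $E$ be essential. Then $E\ne0$, so $\sigma(E)$ is a nonzero subbimodule, and there is $0\ne x=a+bg\in E\cap\sigma(E)$. Both $x$ and $\sigma(x)$ lie in $E$, hence so do $a=\frac12(x+\sigma(x))$ and $bg=\frac12(x-\sigma(x))$, and then $g\cdot b=g\,bg\in E$. One of $a$ and $g\cdot b$ is nonzero, and it lies in $E\cap A$.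

This argument uses an automorphism of $R$ given by a one-dimensional representation of $H$. A general $H$ has representations of higher dimension, and twisting $R$ by an automorphism must be replaced by tensoring with a module. For an $(R,A)$-bimodule $V$ and a finite-dimensional left $H$-module $X$, let $V\otimes X$ be the $(R,A)$-bimodule with
\begin{equation}\label{eq:twist}
r(v\otimes x)=\sum r_{(0)}v\otimes r_{(1)}x,\qquad(v\otimes x)a=va\otimes x .
\end{equation}
The left action is an action because $\rho$ is an algebra map, and the two actions commute. A bimodule map $V\to V'$ and a module map $X\to X'$ induce a bimodule map $V\otimes X\to V'\otimes X'$. Moreover $V\otimes(X\oplus X')=(V\otimes X)\oplus(V\otimes X')$, the coaction axioms give $V\otimes k_\varepsilon=V$ and $(V\otimes X)\otimes X'=V\otimes(X\otimes X')$, and $E\otimes X$ is a subbimodule of $R\otimes X$ for every subbimodule $E$ of $R$. Since $\rho(a)=a\otimes 1$, the elements of $A$ act on the first factor only, on either side: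
\begin{equation}\label{eq:Abim}
R\otimes X\cong R^{\dim X}\quad\text{as }A\text{-bimodules.}
\end{equation}

We repeat the example in this language. Here $t=\frac12(1+g)$ and $H_+=ku$ with $u=\frac12(1-g)$, $gu=-u$. From $1=t+u$ and $g=t-u$ we get $\rho(r)=r\otimes t+\sigma(r)\otimes u$. Suppose $E\cap A=0$. The computation above shows $E\cap\sigma(E)=0$, which says $\rho^{-1}(E\otimes H)=0$. Since $E$ is essential, $\sigma(E)=0$, which says that the component $\gamma\colon R\to R\otimes ku$, $r\mapsto\sigma(r)\otimes u$, alone satisfies $\gamma^{-1}(E\otimes ku)=0$: the trivial summand $kt$ has been discarded. We could stop, because $\sigma$ is bijective, but for general $H$ nothing of the kind is known about $\gamma$. So we go on. Tensor $\gamma$ with $H$ and use the isomorphism $ku\otimes H\to H$, $u\otimes1\mapsto1$, $u\otimes g\mapsto-g$. This gives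
\[
R\otimes H\to R\otimes H,\qquad r\otimes1+r'\otimes g\mapsto\sigma(r)\otimes1-\sigma(r')\otimes g,
\]
and the preimage of $E\otimes H$ is again zero. A new trivial summand has appeared in the target; discarding it as before, we find that
\[
R\otimes H\to R\otimes ku,\qquad r\otimes1+r'\otimes g\mapsto\sigma(r+r')\otimes u,
\]
would be injective, which it is not. The contradiction is now one of size: two copies of $R$ do not embed in one.

The same procedure works for every semisimple $H$. In each round the source grows by the factor $n$ and the target by the factor $n-1$. What is missing is a reason why $R^M$ cannot embed in $R^N$ when $M/N$ is large. One-sided modules give no such reason: for the free algebra $A=k\langle x,y\rangle$ the map $(a,b)\mapsto ax+by$ embeds $A^2$ in $A$ as left modules, and iteration embeds every $A^M$ in $A$. This is why we keep the right action of $A$. An $A$-bimodule map sends the standard basis vectors, which commute with $A$, to vectors that commute with $A$. For $H=k$ their entries are central, and for instance two central elements $z,z'$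 are always left dependent over $A$, by $z'z-zz'=0$ if one of them is nonzero. In general the entries lie in the centralizer of $A$ in $R$, which we study next.

\section{Growth in the centralizer of $A$}\label{sec:centralizer}

In this section $H$ is any finite-dimensional Hopf algebra. Let
\[
B=\{b\in R: ab=ba\text{ for all }a\in A\},\qquad b\leftharpoonup h=\sum S(h_{(1)})\,b\,h_{(2)}\quad(b\in B,\ h\in H).
\]
Since $S$ reverses products, $(b\leftharpoonup h)\leftharpoonup g=b\leftharpoonup hg$, and $b\leftharpoonup1=b$.

The size of $B$ depends strongly on the action. If the action is inner, then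
\[
\sum u^{-1}(h_{(1)})h_{(2)}a=\sum u^{-1}(h_{(1)})u(h_{(2)})\,a\,u^{-1}(h_{(3)})h_{(4)}=a\sum u^{-1}(h_{(1)})h_{(2)},
\]
so $\sum u^{-1}(h_{(1)})h_{(2)}\in B$, and $R=AB$ because $h=\sum u(h_{(1)})u^{-1}(h_{(2)})h_{(3)}$. If $A$ is a field on which a group $G$ acts faithfully, then $B=A$. If $A=k$, then $B=H$, which need not be commutative. In all cases $B$ is commutative up to the action of $H$, in the sense of part (iv) below.

\begin{lemma}\label{lem:B}
Let $b,c\in B$ and $h\in H$.
\begin{itemize}
\item[(i)] $\rho(B)\subseteq B\otimes H$.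
\item[(ii)] $b\leftharpoonup h\in B$, and $(bc)\leftharpoonup h=\sum(b\leftharpoonup h_{(1)})(c\leftharpoonup h_{(2)})$.
\item[(iii)] $\rho(b\leftharpoonup h)=\sum(b_{(0)}\leftharpoonup h_{(2)})\otimes S(h_{(1)})b_{(1)}h_{(3)}$.
\item[(iv)] $bc=\sum c_{(0)}(b\leftharpoonup c_{(1)})$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For $a\in A$ we have $(a\otimes1)\rho(b)=\rho(ab)=\rho(ba)=\rho(b)(a\otimes1)$. If $\rho(b)=\sum_jb_j\otimes e_j$, this says $ab_j=b_ja$ for all $j$.

(ii) For $a\in A$, using $b\in B$ and then Lemma~\ref{lem:smash}(ii),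
\begin{align*}
\sum S(h_{(1)})bh_{(2)}a&=\sum S(h_{(1)})b(h_{(2)}\cdot a)h_{(3)}=\sum S(h_{(1)})(h_{(2)}\cdot a)bh_{(3)}\\
&=\sum S(h_{(1)})h_{(2)}aS(h_{(3)})bh_{(4)}=a\sum S(h_{(1)})bh_{(2)} .
\end{align*}
The second claim is $\sum S(h_{(1)})bch_{(2)}=\sum S(h_{(1)})bh_{(2)}S(h_{(3)})ch_{(4)}$.

(iii) Since $\rho$ is multiplicative and $\rho(S(h))=\sum S(h_{(2)})\otimes S(h_{(1)})$,
\[
\rho\Bigl(\sum S(h_{(1)})bh_{(2)}\Bigr)=\sum S(h_{(2)})b_{(0)}h_{(3)}\otimes S(h_{(1)})b_{(1)}h_{(4)} .
\]

(iv) Both sides are linear in $c$ and make sense for $c\in R$. For $c=ag$ with $a\in A$, $g\in H$, the right side is $\sum ag_{(1)}S(g_{(2)})bg_{(3)}=abg=bag=bc$.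
\end{proof}

For $H=kG$ and $c\in B\cap Ag$, part (iv) reads $bc=c\,(g^{-1}bg)$: a homogeneous element moves to the left past $b$ at the cost of conjugating $b$. To use this rule inside a finite-dimensional space, the space must be closed under taking components and under conjugation. Call a subspace $Y\subseteq B$ \emph{stable} if it is a subcomodule and $Y\leftharpoonup H\subseteq Y$. For subspaces $U,U'$ of $B$, $UU'$ denotes the span of the products; $\dim UU'\le\dim U\dim U'$.

\begin{lemma}\label{lem:stable}
\begin{itemize}
\item[(i)] Every finite-dimensional subspace of $B$ lies in a finite-dimensional stable subspace.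
\item[(ii)] A product of stable subspaces is stable.
\item[(iii)] If $Z$ is stable and $L\subseteq B$ is a subcomodule, then $ZL\subseteq LZ$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $Y_0\subseteq B$ be finite-dimensional. Then $Y_1=H^*\cdot Y_0$ is a finite-dimensional subcomodule containing $Y_0$, and $Y_1\subseteq B$ by Lemma~\ref{lem:B}(i). The space $Y_1\leftharpoonup H\subseteq B$ is finite-dimensional, contains $Y_1$, is closed under $\leftharpoonup$, and is a subcomodule by Lemma~\ref{lem:B}(iii).

(ii) This follows from $\rho(yz)=\rho(y)\rho(z)$ and Lemma~\ref{lem:B}(ii).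

(iii) For $b\in Z$ and $c\in L$ we have $\rho(c)\in L\otimes H$, so $bc\in L(b\leftharpoonup H)\subseteq LZ$ by Lemma~\ref{lem:B}(iv).
\end{proof}

In a commutative algebra, products of $m$ elements from an $s$-dimensional space $Z$ can be sorted into monomials, so $\dim Z^m$ grows polynomially. Lemma~\ref{lem:stable}(iii) still allows sorting, but the objects that move are subcomodules of dimension up to $n$, not single elements. Sorting therefore gives only $\dim Z^m\le(\text{polynomial})\cdot n^m$. The base $n$ does not depend on $Z$, and applying the bound to $Z=Y^a$ with $a$ large removes it.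

\begin{proposition}\label{prop:growth}
Let $A\ne0$ and let $Y\subseteq B$ be a finite-dimensional stable subspace with $1\in Y$. Put $d_m=\dim Y^m$. Then $\lim_{m\to\infty}d_m^{1/m}=1$.
\end{proposition}

\begin{proof}
Fix an integer $a\ge1$. The space $Z=Y^a$ is stable. Let $z_1,\dots,z_s$ be a basis of $Z$ and put $L_i=H^*\cdot z_i$. Then $L_i\subseteq Z$ is a subcomodule, $\dim L_i\le n$, and $Z=\sum_iL_i$. For a word $w=(i_1,\dots,i_m)$ in $\{1,\dots,s\}$ let $L_w=L_{i_1}\cdots L_{i_m}$, so that $Z^m=\sum_wL_w$ over all words of length $m$.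

We claim that each $L_w$ lies in the sum of the $L_{w'}$ with $w'$ nondecreasing of length $m$. We use induction on the lexicographic order of the words of length $m$. If $w$ is not nondecreasing, choose $p$ with $i_p>i_{p+1}$. By Lemma~\ref{lem:stable}(iii),
\[
L_{i_p}L_{i_{p+1}}\subseteq ZL_{i_{p+1}}\subseteq L_{i_{p+1}}Z=\sum_{l=1}^sL_{i_{p+1}}L_l .
\]
So $L_w$ lies in a sum of spaces $L_{w''}$, where $w''$ agrees with $w$ before position $p$ and has the smaller letter $i_{p+1}$ in position $p$. These words precede $w$, and the claim follows.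

A nondecreasing word is determined by the multiplicities of its letters, so there are at most $(m+1)^s$ of them, and $\dim Z^m\le(m+1)^sn^m$. Now let $m\geq1$ and $m'=\lceil m/a\rceil$. Since $1\in Y$, we have $Y^m\subseteq Y^{am'}=Z^{m'}$, hence $d_m^{1/m}\le(m'+1)^{s/m}\,n^{m'/m}$. As $m\to\infty$ with $a$ and $s$ fixed, the right side tends to $n^{1/a}$. So $\limsup d_m^{1/m}\le n^{1/a}$ for every $a$, that is, $\limsup d_m^{1/m}\le1$. Finally $d_m\ge1$ because $0\ne1\in Y^m$.
\end{proof}

\begin{corollary}\label{cor:rank}
If $A\ne0$ and $M>M'$, there is no injective left $B$-linear map $B^M\to B^{M'}$.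
\end{corollary}

\begin{proof}
If $M'=0$ this holds because $B\ne0$. Let $M'\ge1$. Such a map has the form $x\mapsto xW$ for an $M\times M'$ matrix $W$ over $B$. By Lemma~\ref{lem:stable}(i) there is a finite-dimensional stable $Y$ that contains $1$ and the entries of $W$. The map sends $(Y^m)^M$ injectively into $(Y^{m+1})^{M'}$, so $d_{m+1}\ge(M/M')d_m$ for all $m$. Then $d_m\ge(M/M')^{m-1}$, which contradicts Proposition~\ref{prop:growth}.
\end{proof}

It remains to pass from $A$-bimodules to $B$-modules. Independence over $A$ says nothing directly about independence over $B$, because elements of $B$ involve $H$. The map $\operatorname{can}$ separates the $H$-part of a coefficient from its $A$-part, at the price of a factor $n$.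

\begin{corollary}\label{cor:bimod}
Let $A\ne0$. If there is an injective $A$-bimodule map $A^M\to R^N$, then $M\le nN$.
\end{corollary}

\begin{proof}
Let $v_i=(v_{i1},\dots,v_{iN})$ be the image of the $i$-th standard basis vector of $A^M$. That vector commutes with $A$, so $v_{il}\in B$ for all $i,l$; and $v_1,\dots,v_M$ are left linearly independent over $A$ by injectivity. By Lemma~\ref{lem:B}(i) we can define a left $B$-linear map $\Phi\colon B^M\to(B\otimes H)^N\cong B^{nN}$ by
\[
\Phi(x)_l=\sum_i(x_i\otimes1)\rho(v_{il})=\operatorname{can}\Bigl(\sum_ix_i\otimes_Av_{il}\Bigr).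
\]
Suppose $\Phi(x)=0$. By Lemma~\ref{lem:can}, $\sum_ix_i\otimes_Av_{il}=0$ for all $l$. Write $x_i=\sum_je_jq_{ij}$ with $q_{ij}\in A$, by Lemma~\ref{lem:smash}(i). Then $\sum_je_j\otimes_A\bigl(\sum_iq_{ij}v_{il}\bigr)=0$ in $R\otimes_AR=\bigoplus_je_j\otimes R\cong R^n$. Hence $\sum_iq_{ij}v_i=0$ for each $j$, all $q_{ij}$ vanish, and $x=0$. So $\Phi$ is injective, and Corollary~\ref{cor:rank} gives $M\le nN$.
\end{proof}

The bound is attained for $A=k$, where $R^N=H^N$ has dimension $nN$.

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}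

Let $H$ be semisimple, $A\neq0$, and let $E\subseteq R$ be an essential $(R,A)$-subbimodule. Suppose that $E\cap A=0$. For a bimodule $D$ and a finite-dimensional $H$-module $X$, say that a bimodule map $f\colon D\to R\otimes X$ \emph{avoids $E$} if $f^{-1}(E\otimes X)=0$. Such a map is injective, but injectivity alone would not survive the removal of a summand of $X$; avoiding $E$ does. The proof consists of a starting map and two operations.

\medskip\noindent\emph{Start: $\rho\colon R\to R\otimes H$ avoids $E$.} The map $\rho$ is a bimodule map, since $\rho(rr')=\rho(r)\rho(r')=r\cdot\rho(r')$ in the sense of \eqref{eq:twist} and $\rho(r'a)=\rho(r')(a\otimes1)$. Consider the linear map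
\[
\psi\colon R\otimes H\to H\otimes R,\qquad r\otimes h\mapsto\sum h_{(2)}\otimes S^{-1}(h_{(1)})r .
\]
It sends $E\otimes H$ into $H\otimes E$ because $E$ is a left ideal, and by \eqref{eq:Sinv}
\[
\psi\rho(ha)=\sum h_{(3)}\otimes S^{-1}(h_{(2)})h_{(1)}a=h\otimes a .
\]
If $r'=\sum_je_jq_j$ with $q_j\in A$ and $\rho(r')\in E\otimes H$, then $\sum_je_j\otimes q_j\in H\otimes E$. So $q_j\in E\cap A=0$ and $r'=0$.

\medskip\noindent\emph{Discarding trivial summands: if $f\colon D\to R\otimes(k_\varepsilon^{\,r}\oplus X)$ avoids $E$, then so does its component $\gamma\colon D\to R\otimes X$.} First, $E^r$ is essential in $R^r=R\otimes k_\varepsilon^{\,r}$. To see this, let $U_0\subseteq R^r$ be a nonzero subbimodule, let $\pi_i$ be the coordinate projections, and put $U_i=U_{i-1}\cap\pi_i^{-1}(E)$. If $U_{i-1}\ne0$, then $U_i\neq0$: either $\pi_i(U_{i-1})=0$ and $U_i=U_{i-1}$, or $\pi_i(U_{i-1})$ is a nonzero subbimodule of $R$ and meets $E$. Thus $0\ne U_r\subseteq U_0\cap E^r$.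

Now write $f=(p,\gamma)$ with $p\colon D\to R^r$, and let $D'=\gamma^{-1}(E\otimes X)$, a subbimodule of $D$. If $z\in D'$ and $p(z)\in E^r$, then $f(z)\in E\otimes(k_\varepsilon^{\,r}\oplus X)$, so $z=0$. Hence $p(D')\cap E^r=0$ and $p$ is injective on $D'$. The first fact gives $p(D')=0$, since $E^r$ is essential, and the second then gives $D'=0$.

\medskip\noindent\emph{Tensoring: if $\gamma\colon D\to R\otimes X$ avoids $E$, then so does $\gamma\otimes\operatorname{id}\colon D\otimes H\to R\otimes(X\otimes H)$.} An element $\sum_jz_j\otimes e_j$ is sent to $\sum_j\gamma(z_j)\otimes e_j$, which lies in $E\otimes X\otimes H$ only if every $\gamma(z_j)$ lies in $E\otimes X$, that is, only if every $z_j$ is zero.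

\medskip\noindent\emph{Iteration.} We construct, for each $j\ge0$, an $H$-module $X_j\cong H^{(n-1)^j}$ and a bimodule map $f_j\colon R\otimes H^{\otimes j}\to R\otimes X_j$ that avoids $E$. Take $X_0=H$ and $f_0=\rho$. Given $f_j$, put $r=(n-1)^j$ (with $r=1$ for $j=0$). By \eqref{eq:split}, $X_j=X_j^0\oplus X_j'$ with $X_j^0\cong k_\varepsilon^{\,r}$ and $\dim X_j'=(n-1)r$. Discard $X_j^0$ and tensor with $H$. The result is a map $f_{j+1}\colon R\otimes H^{\otimes(j+1)}\to R\otimes X_{j+1}$ that avoids $E$, where $X_{j+1}=X_j'\otimes H\cong H^{(n-1)r}$ by Lemma~\ref{lem:absorb}.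

\medskip\noindent\emph{Counting.} By \eqref{eq:Abim}, $f_j$ is an injective $A$-bimodule map $R^{n^j}\to R^{n(n-1)^j}$. Restrict it to $A^{n^j}$. Corollary~\ref{cor:bimod} gives $n^j\le n^2(n-1)^j$, that is, $(1-1/n)^j\ge n^{-2}$ for all $j\ge1$. This is false for large $j$. Hence $E\cap A\ne0$, and Proposition~\ref{prop:key} is proved. \hfill$\square$

\begin{remark}\label{rem:hyp}
The assumption $E\cap A=0$ is used only at the start, essentiality only in discarding, and semisimplicity only to find a trivial summand in $H$. Without semisimplicity the proposition fails: in characteristic $p$ let $A=k$ and $H=kG$ with $G=\langle g\rangle$ of order $p$. Then $R=k[g]$ with $(g-1)^p=0$, its nonzero ideals are the $(g-1)^iR$ with $0\le i<p$, so $E=(g-1)R$ is essential, and $E\cap k=0$.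
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $H$ be semisimple and $A$ be $H$-semiprime, and suppose that $R$ has a nonzero nilpotent ideal. Its last nonzero power is an ideal $N\ne0$ with $N^2=0$. Let $E=\{r\in R:Nr=0\}$, an ideal by Lemma~\ref{lem:ann}, and let $Y=E\cap A$, an $H$-stable ideal of $A$ by Lemma~\ref{lem:smash}(ii). Proposition~\ref{prop:key} gives $Y\neq0$, which is no contradiction when $A$ has proper ideals. We therefore divide by $Y$ and apply the proposition to $A/Y$; the role of $H$-semiprimeness is to ensure that $A/Y$ contains no new annihilators of $N$.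

Let $J=\{x\in A:xY=0\}$. It is an ideal of $A$ because $Y$ is. It is $H$-stable: for $x\in J$, $y\in Y$, $h\in H$,
\[
(h\cdot x)y=\sum(h_{(1)}\cdot x)\bigl(h_{(2)}S(h_{(3)})\cdot y\bigr)=\sum h_{(1)}\cdot\bigl(x\,(S(h_{(2)})\cdot y)\bigr)=0 .
\]
So $J\cap Y$ is an $H$-stable ideal with $(J\cap Y)^2\subseteq JY=0$, and $J\cap Y=0$ because $A$ is $H$-semiprime.

Next, $N\subseteq J\#H$. Write $x\in N$ as $x=\sum_je_jx_j$ with $x_j\in A$. For $y\in Y\subseteq E$ we have $0=xy=\sum_je_jx_jy$, so $x_jy=0$ by Lemma~\ref{lem:smash}(i). Thus $x_j\in J$ and $x\in HJ\subseteq J\#H$.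

Let $A'=A/Y$, which is nonzero because $N\cdot1\ne0$, and $R'=A'\#H=R/(Y\#H)$. Let $N'$ be the image of $N$, an ideal with $N'^2=0$, and let $E'=\{r\in R':N'r=0\}$. By Lemma~\ref{lem:ann}, $E'$ is an ideal that meets every nonzero left ideal of $R'$, so it is an essential $(R',A')$-subbimodule, and Proposition~\ref{prop:key} gives $E'\cap A'\neq0$. On the other hand, let $a\in A$ have image in $E'$. Then $Na\subseteq Y\#H$, and also $Na\subseteq N\subseteq J\#H$, so
\[
Na\subseteq(Y\#H)\cap(J\#H)=(Y\cap J)\#H=0 .
\]
Hence $a\in E\cap A=Y$, and the image of $a$ is zero. So $E'\cap A'=0$, a contradiction. Therefore $R$ is semiprime. \hfill$\square$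

\section{Prime radicals and duality}\label{sec:radicals}

Recall that a proper ideal $\mathfrak p$ of a ring $T$ is \emph{prime} if $IJ\subseteq\mathfrak p$ implies $I\subseteq\mathfrak p$ or $J\subseteq\mathfrak p$ for ideals $I,J$, and that $T$ is semiprime if and only if $P(T)=0$. Consequently $P(T)\subseteq I$ whenever $T/I$ is semiprime.

The quotient $A/P_H(A)$ is $H$-semiprime, because the chain $I_\alpha$ is constant from $P_H(A)$ on. Also $P_H(A)\subseteq P(A)$. Indeed, let $\mathfrak p$ be a prime ideal of $A$ with $I_\alpha\subseteq\mathfrak p$. The ideal $I_{\alpha+1}$ is the sum of the $H$-stable ideals $J\supseteq I_\alpha$ with $J^m\subseteq I_\alpha$ for some $m$, and each such $J$ lies in $\mathfrak p$. Limit ordinals are unions, so transfinite induction applies.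

\begin{proof}[Proof of Theorem~\ref{thm:cons}(a)]
If $I$ is an $H$-stable ideal with $I^m=0$, then $I\#H$ is an ideal of $R$ with $(I\#H)^m\subseteq I^m\#H=0$ by Lemma~\ref{lem:smash}(iii). So if $R$ is semiprime, $A$ is $H$-semiprime; the converse is Theorem~\ref{thm:main}. For the radical, let $\mathfrak p$ be a prime ideal of $R$ with $I_\alpha\#H\subseteq\mathfrak p$. For $J$ as above, $(J\#H)^m\subseteq I_\alpha\#H\subseteq\mathfrak p$, so $J\#H\subseteq\mathfrak p$. By transfinite induction $P_H(A)\#H\subseteq P(R)$. Conversely, $R/(P_H(A)\#H)\cong(A/P_H(A))\#H$ is semiprime by Theorem~\ref{thm:main}, so $P(R)\subseteq P_H(A)\#H$.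
\end{proof}

In part (c) the semisimple Hopf algebra is $K^*$, and it acts on smash products with $K$ by \eqref{eq:dual}. Two facts relate this action to the original algebra. The second is the duality theorem of Blattner and Montgomery \cite{BM} for finite-dimensional Hopf algebras; we include a short proof.

\begin{lemma}\label{lem:dual}
Let $K$ be a Hopf algebra of finite dimension $n$, let $T$ be a $K$-module algebra, and let $Q=T\#K$ with the action \eqref{eq:dual} of $K^*$.
\begin{itemize}
\item[(i)] Every $K^*$-stable ideal $I$ of $Q$ satisfies $I=(I\cap T)\#K$.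
\item[(ii)] $Q\#K^*\cong M_n(T)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The linear map $Q\to Q\otimes K$, $r\mapsto\sum r_{(0)}S(r_{(1)})\otimes r_{(2)}$, sends $I$ into $I\otimes K$, because $I$ is a subcomodule and a right ideal. It sends $ay$ ($a\in T$, $y\in K$) to $\sum ay_{(1)}S(y_{(2)})\otimes y_{(3)}=a\otimes y$. So if $\sum_ja_jy_j\in I$ with $y_1,\dots,y_n$ a basis of $K$, then all $a_j$ lie in $I\cap T$. The other inclusion holds as $I$ is a right ideal.

(ii) Define $\theta\colon Q\#K^*\to\operatorname{End}(Q_T)$ by $\theta(r\#f)(r')=r(f\cdot r')$. These maps are right $T$-linear because $\rho(r'a)=\rho(r')(a\otimes1)$, and $\theta$ is an algebra map because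
\[
r\,\bigl(f\cdot(s(f'\cdot r'))\bigr)=\sum r(f_{(1)}\cdot s)\bigl(f_{(2)}f'\cdot r'\bigr).
\]
By Lemma~\ref{lem:smash}(i), $\operatorname{End}(Q_T)\cong M_n(T)$, and restriction to $K$ identifies $\operatorname{End}(Q_T)$ with the vector space $\operatorname{Hom}_k(K,Q)$. Identify $Q\otimes K^*$ with $\operatorname{Hom}_k(K,Q)$ as well, by $(r\otimes f)(y)=f(y)r$. Since $r(f\cdot y)=\sum f(y_{(2)})ry_{(1)}$, the map $\theta$ becomes $\phi\mapsto\bigl(y\mapsto\sum\phi(y_{(2)})y_{(1)}\bigr)$. By \eqref{eq:Sinv} this has the inverse $\phi\mapsto\bigl(y\mapsto\sum\phi(y_{(2)})S^{-1}(y_{(1)})\bigr)$.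
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cons}(c)]
Let $K$ be cosemisimple and let $T$ be a $K$-semiprime $K$-module algebra. If $I$ is a nilpotent $K^*$-stable ideal of $Q=T\#K$, then $I\cap T$ is nilpotent and $K$-stable by Lemma~\ref{lem:smash}(ii), so $I\cap T=0$, and $I=0$ by Lemma~\ref{lem:dual}(i). Thus $Q$ is $K^*$-semiprime, and $M_n(T)\cong Q\#K^*$ is semiprime by Theorem~\ref{thm:main}. A nilpotent ideal $I_0$ of $T$ gives the nilpotent ideal $M_n(I_0)$ of $M_n(T)$, so $T$ is semiprime. A semiprime algebra is $K$-semiprime by definition, which proves the second statement. For an arbitrary $K$-module algebra $T$, the quotient $T/P_K(T)$ is $K$-semiprime, hence semiprime, so $P(T)\subseteq P_K(T)\subseteq P(T)$, and $P(T)=P_K(T)$ is $K$-stable.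

Conversely, suppose that the prime radical of every $K$-module algebra is $K$-stable. The algebra $K^*=k\#K^*$ is a module algebra over $K^{**}=K$ by \eqref{eq:dual}; explicitly $x\cdot f=\sum f_{(1)}f_{(2)}(x)$, that is, $(x\cdot f)(y)=f(yx)$. By Lemma~\ref{lem:dual}(i), applied to the Hopf algebra $K^*$ and the algebra $k$, a $K$-stable ideal of $K^*$ is $0$ or $K^*$. The ideal $P(K^*)$ is $K$-stable and proper, since maximal ideals are prime, so $P(K^*)=0$. Thus the finite-dimensional algebra $K^*$ is semiprime, hence semisimple.
\end{proof}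

\section{Algebras without invariants}\label{sec:invariants}

We prove Theorem~\ref{thm:cons}(d). A not necessarily unital $H$-module algebra is an associative algebra $A$, possibly without unit, that is a left $H$-module with $h\cdot(ab)=\sum(h_{(1)}\cdot a)(h_{(2)}\cdot b)$. Let $H$ be semisimple and let $t$ be as in \eqref{eq:split}. Then $t\cdot M\subseteq M^H$ for every $H$-module $M$.

For $H=k^G$ the statement is a pigeonhole argument. Here $A^H=A_1$. If $a_1,\dots,a_n$ are homogeneous of degrees $g_1,\dots,g_n$, with $n=|G|$, then two of the $n+1$ elements $1,\ g_1,\ g_1g_2,\ \dots,\ g_1\cdots g_n$ coincide, so some segment $a_i\cdots a_j$ has degree $1$. Hence $A_1=0$ implies $A^n=0$. For general $H$ we form the universal algebra in which all invariant segments vanish and use Theorem~\ref{thm:main} to show that it vanishes in high degree. The theorem enters through the following lemma.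

\begin{lemma}\label{lem:trace}
Let $A$ be a unital $H$-semiprime $H$-module algebra and let $L$ be an $H$-stable left ideal of $A$ with $t\cdot L=0$. Then $L=0$.
\end{lemma}

\begin{proof}
For $a\in A$, $h\in H$, $l\in L$ we have $(ah)(lt)=\sum a(h_{(1)}\cdot l)h_{(2)}t=a(h\cdot l)t$. So $Lt$ is a left ideal of $R$; also $tlt=(t\cdot l)t=0$, so $(Lt)^2=0$. Then $LtR$ is an ideal with $(LtR)^2=Lt(RLt)R\subseteq(Lt)^2R=0$. Since $R$ is semiprime by Theorem~\ref{thm:main}, $Lt=0$. As $t\ne0$ and $lt=l\#t$, this gives $L=0$.
\end{proof}

Let $\mathcal T=\bigoplus_{m\ge0}H^{\otimes m}$ be the tensor algebra of the vector space $H$, with $H$ acting diagonally on $H^{\otimes m}$ and $H^{\otimes0}=k_\varepsilon$. It is an $H$-module algebra. Let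
\[
\mathcal I=\sum_{i,l\ge0,\ j\ge1}H^{\otimes i}\otimes(H^{\otimes j})^H\otimes H^{\otimes l} .
\]
This is a graded ideal of $\mathcal T$. It is $H$-stable, because $h\cdot(xwy)=\sum(h_{(1)}\cdot x)w(h_{(2)}\cdot y)$ when $w$ is invariant. So $F=\mathcal T/\mathcal I=\bigoplus_{m\ge0}C_m$ is a graded unital $H$-module algebra, where $C_m=H^{\otimes m}/(\mathcal I\cap H^{\otimes m})$ is finite-dimensional and depends only on $H$. We have $C_mC_{m'}=C_{m+m'}$. The ideal $F_+=\bigoplus_{m\ge1}C_m$ is $H$-stable, and $t\cdot F_+=0$ since $t\cdot H^{\otimes j}\subseteq(H^{\otimes j})^H\subseteq\mathcal I$ for $j\ge1$.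

\begin{lemma}\label{lem:Cm}
$C_m=0$ for some $m\ge1$.
\end{lemma}

\begin{proof}
Suppose that $C_m\ne0$ for all $m\geq1$. To apply Lemma~\ref{lem:trace} we need an $H$-semiprime quotient of $F$ in which $F_+$ survives. Consider the $H$-stable ideals of $F$ that contain no $C_m$ with $m\ge1$. The zero ideal is one of them. The union of a chain of them is again one, because a finite-dimensional space contained in the union of a chain of subspaces is contained in a member of the chain. By Zorn's lemma there is a maximal one, $I$. Let $J\supsetneq I$ be an $H$-stable ideal. By maximality $C_m\subseteq J$ for some $m\ge1$, so $C_{pm}=C_m^{\,p}\subseteq J^p$ and $J^p\not\subseteq I$ for every $p\ge1$. Thus $F/I$ is $H$-semiprime. The image of $F_+$ in $F/I$ is an $H$-stable ideal annihilated by $t$, so it is zero by Lemma~\ref{lem:trace}. Then $C_1\subseteq F_+\subseteq I$, a contradiction.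
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cons}(d)]
Choose $m=m(H)\ge1$ with $C_m=0$. Let $A^H=0$ and $a_1,\dots,a_m\in A$. For $1\le i\le j\le m$ the map
\[
\mu_{ij}\colon H^{\otimes(j-i+1)}\to A,\qquad g_i\otimes\cdots\otimes g_j\mapsto(g_i\cdot a_i)\cdots(g_j\cdot a_j),
\]
is $H$-linear, since $h\cdot\bigl((g_i\cdot a_i)\cdots(g_j\cdot a_j)\bigr)=\sum(h_{(1)}g_i\cdot a_i)\cdots(h_{(j-i+1)}g_j\cdot a_j)$. So it sends invariants into $A^H=0$. For $x\in H^{\otimes(i-1)}$, $w\in(H^{\otimes(j-i+1)})^H$ and $y\in H^{\otimes(m-j)}$, the element $\mu_{1m}(x\otimes w\otimes y)$ is a product with the factor $\mu_{ij}(w)=0$. Hence $\mu_{1m}$ vanishes on $\mathcal I\cap H^{\otimes m}$, which is all of $H^{\otimes m}$ because $C_m=0$. Evaluating at $1\otimes\cdots\otimes1$ gives $a_1\cdots a_m=0$. Thus $A^m=0$.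
\end{proof}

\begin{thebibliography}{9}

\bibitem{BM}
Blattner and Montgomery, \emph{A duality theorem for Hopf module algebras}, J. Algebra 95 (1985).

\bibitem{CP}
\emph{Crossed products and inner actions of Hopf algebras},
\texttt{https://typeset.io/pdf/\allowbreak crossed-\allowbreak products-\allowbreak and-\allowbreak inner-\allowbreak actions-\allowbreak of-\allowbreak hopf-\allowbreak algebras-\allowbreak 3dhpvb864q.pdf}

\end{thebibliography}
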